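# Reflectionless Jacobi matrices and products of circles

## 1. An interval carries exactly one reflectionless matrix

A whole-line Jacobi matrix acts on $\ell^2(\mathbb Z)$ by
$$(Ju)_n=a_nu_{n+1}+a_{n-1}u_{n-1}+b_nu_n,\qquad a,b\in\ell^\infty(\mathbb Z),\ a_n\ge 0,\ b_n\in\mathbb R .$$
It is bounded and self-adjoint. Its diagonal Green functions are $g_n(w)=\langle\delta_n,(J-w)^{-1}\delta_n\rangle$, $w\in\mathbb C^+$. By the spectral theorem $g_n(w)=\int\frac{d\sigma_n(s)}{s-w}$ with a probability measure $\sigma_n$ supported on $\sigma(J)$. So $g_n$ maps $\mathbb C^+$ to $\mathbb C^+$, that is, it is a Herglotz function, and it has boundary values $g_n(t)=\lim_{y\to0^+}g_n(t+iy)$ for almost every $t\in\mathbb R$.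

**Definition.** $J$ is *reflectionless* on a Borel set $A\subset\mathbb R$, written $J\in\mathcal R(A)$, if for every $n\in\mathbb Z$ we have $\operatorname{Re}g_n(t)=0$ for almost every $t\in A$. For compact $K\subset\mathbb R$ of positive Lebesgue measure,
$$\mathcal R_0(K)=\{J\in\mathcal R(K):\ \sigma(J)\subset K\},$$
with the topology of coefficientwise convergence. This topology comes from the metric $\sum_n2^{-|n|}(|a_n-a_n'|+|b_n-b_n'|)$, and $\mathcal R_0(K)$ is compact; we take both facts as given. Both conditions in the definition concern all sites at once, so $\mathcal R_0(K)$ is invariant under translation of the sites.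

**Example.** The free matrix $a_n=1$, $b_n=0$ has, by Fourier transform, $\sigma(J)=[-2,2]$ and
$$g_n(w)=\frac1{2\pi}\int_0^{2\pi}\frac{d\theta}{2\cos\theta-w}=-\frac1{\sqrt{w^2-4}},$$
with the root that is $\sim w$ at $\infty$. On $(-2,2)$ the root has boundary values $i\sqrt{4-t^2}$, so $g_n$ is purely imaginary there, and $J\in\mathcal R_0([-2,2])$. If we change $b_0$ from $0$ to $\beta\ne0$, then $1/g_0$ becomes $-\sqrt{w^2-4}+\beta$. On $(-2,2)$ this gives $\operatorname{Re}g_0(t)=\beta/(\beta^2+4-t^2)\neq0$, so the new matrix is not reflectionless on any set of positive measure in $(-2,2)$.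

We use the following textbook facts about a Herglotz function $F$, that is, a holomorphic $F:\mathbb C^+\to\mathbb C^+$.

* **(F1)** $F$ has finite nonzero boundary values a.e. on $\mathbb R$. The branch of $\log F$ with $0<\operatorname{Im}\log F<\pi$ then also has boundary values a.e., with imaginary part $\arg F\in[0,\pi]$.
* **(F2)** (Privalov) If a Herglotz function, or a difference of two of them, has vanishing boundary values on a set of positive measure, it is identically zero.
* **(F3)** A bounded harmonic function on $\mathbb C^+$ is the Poisson integral of its a.e. boundary values. The kernel is $\frac1\pi\frac{\operatorname{Im}w}{|t-w|^2}\le\frac1{\pi\operatorname{Im}w}$.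
* **(F4)** $F(w)=A+Bw+\int\big(\frac1{s-w}-\frac s{1+s^2}\big)d\nu(s)$ with $A\in\mathbb R$, $B\ge0$ and a positive measure $\nu$, *the measure of $F$*. Its absolutely continuous part has density $\frac1\pi\operatorname{Im}F(t)$, and $\nu(\{x\})=\lim_{y\to0^+}y\operatorname{Im}F(x+iy)$. If $F$ extends continuously to an open interval $I$, then $\nu=\frac1\pi\operatorname{Im}F(t)\,dt$ on $I$; in particular $\nu(I)=0$ if the extension is real on $I$.
* **(F5)** If $F$ and $\hat F$ are Herglotz functions with $\arg F=\arg\hat F$ a.e. on $\mathbb R$, then $F/\hat F$ is a positive constant. Indeed, by (F3) $\operatorname{Im}(\log F-\log\hat F)\equiv0$, so $\log F-\log\hat F$ is a real constant.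

**Proposition 1.** For $c<d$, $\mathcal R_0([c,d])$ consists of exactly one matrix: $a_n=\frac{d-c}4$, $b_n=\frac{c+d}2$ for all $n$.

*Proof.* The Example, shifted and scaled, shows that this matrix belongs to $\mathcal R_0([c,d])$. Conversely, let $J\in\mathcal R_0([c,d])$. We know $\arg g_n$ a.e. on the whole real line. It is $\frac\pi2$ on $[c,d]$; it is $\pi$ on $(d,\infty)$, since $\int\frac{d\sigma_n}{s-x}<0$ there; and it is $0$ on $(-\infty,c)$. The function $-1/\sqrt{(w-c)(w-d)}$ is Herglotz with the same arguments. By (F5) the two are proportional, and since both are $\sim-1/w$ at $\infty$,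
$$g_n(w)=-\frac1{\sqrt{(w-c)(w-d)}}\qquad\text{for every }n .$$
Shift so that $c=-\rho$, $d=\rho$. We compare
$$g_n=-\sum_{k\ge0}\frac{\langle\delta_n,J^k\delta_n\rangle}{w^{k+1}}\qquad\text{with}\qquad -\frac1w\Big(1+\frac{\rho^2}{2w^2}+\frac{3\rho^4}{8w^4}+\cdots\Big).$$
The coefficient with $k=1$ gives $b_n=0$. The one with $k=2$ gives $a_n^2+a_{n-1}^2=\rho^2/2$ for all $n$, so $a_n^2$ takes two values $S,T$ alternately, with $S+T=\rho^2/2$. For $k=4$,
$$\tfrac38\rho^4=\|J^2\delta_n\|^2=a_n^2a_{n+1}^2+(a_n^2+a_{n-1}^2)^2+a_{n-1}^2a_{n-2}^2=2ST+(S+T)^2=2ST+\tfrac14\rho^4 .$$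
So $ST=\rho^4/16=\big(\frac{S+T}2\big)^2$, which forces $S=T=\rho^2/4$. Hence $a_n=\rho/2=\frac{d-c}4$. $\square$

What changes for general $K$? The proof used that $\arg g_n$ is known everywhere. Let $[c,d]$ be the convex hull of $K$. A *gap* of $K$ is a bounded component of $\mathbb R\setminus K$. Let $N=N(K)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the number of gaps $G_j=(l_j,r_j)$, so that $[c,d]=K\cup\bigcup_jG_j$ is a disjoint union. On a gap $g_n$ is real, but its sign is not prescribed. For instance $K=\{0\}\cup[1,2]$ has one gap, $(0,1)$, and a Cantor set of positive measure has infinitely many gaps and contains no interval. One expects each gap to contribute a parameter, and the parameter to run through a circle. Let $\mathbb T^N$ be the product of $N$ circles with the product topology; $\mathbb T^0$ is a point and $\mathbb T^\infty$ the countable product. The following is taken as known.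

* (i) If $K$ is a disjoint union of $N+1$ compact intervals, some of which may be single points, then $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$.
* (ii) $\mathcal R_0(K)\cong\mathbb T^\infty$ for certain infinite gap sets (Sodin–Yuditskii, 1997).
* (iii) $\mathcal R_0(K)$ is always pathwise connected.

The manuscript "Reflectionless Jacobi matrices" (http://www2.math.ou.edu/~cremling/research/manuscripts/CIT-2-20-12.pdf) asks whether there is any $K$ for which $\mathcal R_0(K)$ is not a torus, meaning not $\mathbb T^{N(K)}$. We shall prove that there is none, and write down a homeomorphism. Of the facts taken as known, we use only (i) and the compactness of $\mathcal R_0(K)$.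

## 2. The half-line functions $M_\pm$ and the statement of the theorem

Let $J_+$ and $J_-$ be the compressions of $J$ to $\ell^2(\{1,2,\dots\})$ and $\ell^2(\{\dots,-2,-1\})$. Put $m_\pm(w)=\langle\delta_{\pm1},(J_\pm-w)^{-1}\delta_{\pm1}\rangle$ and
$$M_+=a_0^2m_+,\qquad M_-=w-b_0+a_{-1}^2m_-,\qquad H=M_++M_- .$$
The Schur complement at site $0$ gives $g_0=1/(b_0-w-a_0^2m_+-a_{-1}^2m_-)$, that is,
$$g_0=-\frac1H .\tag{1}$$
If $\sigma(J)\subset[c,d]$, then $\sigma(J_\pm)\subset[c,d]$, because $J_\pm$ are compressions of $J$. So there are finite positive measures $\nu_\pm$ supported in $[c,d]$ with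
$$M_+=\int\frac{d\nu_+(s)}{s-w},\qquad M_-=w-b_0+\int\frac{d\nu_-(s)}{s-w},\qquad \nu_+(\mathbb R)=a_0^2,\quad \nu_-(\mathbb R)=a_{-1}^2 .\tag{2}$$
For example, the free matrix has $M_+=\frac12(\sqrt{w^2-4}-w)$ and $M_-=\frac12(\sqrt{w^2-4}+w)$. On $(-2,2)$ this reads $M_+=-\overline{M_-}$, a relation that we shall meet in general.

Write $M_\pm^{(n)}$ for the same functions based at site $n$. Suppose $a_0>0$. The Schur complement at site $1$ in $J_+$ gives $-1/m_+=w-b_1+M_+^{(1)}$. The compression of $J$ to $\{\dots,-1,0\}$ has at its last site the $m$-function $1/(b_0-w-a_{-1}^2m_-)=-1/M_-$. Hence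
$$M_+^{(1)}=-\frac{a_0^2}{M_+}-w+b_1,\qquad M_-^{(1)}=w-b_1-\frac{a_0^2}{M_-}.\tag{3}$$
Adding, and using $g_1=-1/(M_+^{(1)}+M_-^{(1)})$,
$$a_0^2g_1=\frac{M_+M_-}{M_++M_-}=-g_0M_+M_- .\tag{4}$$

**Lemma 2.** Let $J\in\mathcal R_0(K)$, $|K|>0$. Then (a) $a_n>0$ for all $n$; (b) $M_+=-\overline{M_-}$ and $\operatorname{Im}M_\pm>0$ a.e. on $K$; (c) $M_+$ and $M_-$ determine $J$.

*Proof.* **(a) No decoupling.** By translation invariance suppose $a_0=0$. Then $M_+=0$ and $g_0=-1/M_-$. If also $a_{-1}=0$, then $g_0=1/(b_0-w)$ has nonzero real boundary values, contradicting $\operatorname{Re}g_0=0$ on $K$. So $a_{-1}>0$, and $m_-,M_-$ are Herglotz. Since $a_0=0$, everything to the right of site $-1$ that is coupled to it is the single site $0$, so the Schur complement at $-1$ gives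
$$\frac1{g_{-1}}=\frac1{m_-}-\frac{a_{-1}^2}{b_0-w}.$$
A.e. on $K$ we have $\operatorname{Re}M_-=0$ and $\operatorname{Re}(1/g_{-1})=0$. For $t\ne b_0$ the first says $x:=\operatorname{Re}m_-=(b_0-t)/a_{-1}^2\ne0$. The second says $x/|m_-|^2=a_{-1}^2/(b_0-t)=1/x$. So $|m_-|^2=x^2$ and $\operatorname{Im}m_-=0$. Then $\operatorname{Im}M_-=0$ as well, so $M_-=0$ a.e. on $K$, contradicting (F2).

**(b) The reflection relation.** A.e. on $K$ both $g_0$ and $g_1$ lie in $i(0,\infty)$. So $H=-1/g_0=iy$ with $y>0$, and by (4) $M_+M_-=-a_0^2g_1/g_0\in\mathbb R$. Write $M_+=p+iq$ and $M_-=-p+i(y-q)$. Then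
$$0=\operatorname{Im}(M_+M_-)=p(y-q)-pq=p(y-2q).$$
So at a.e. point of $K$, either $y=2q$, which means $M_+=-\overline{M_-}$, or $\operatorname{Re}M_+=0$. The same alternative holds at every site. By (3),
$$M_+^{(1)}+\overline{M_-^{(1)}}=-a_0^2\Big(\frac1{M_+}+\frac1{\overline{M_-}}\Big)\quad\text{a.e. on }\mathbb R,$$
so $M_+=-\overline{M_-}$ holds at site $0$ if and only if it holds at site $1$. On the part of $K$ where it fails, it fails at both sites, hence $\operatorname{Re}M_+=\operatorname{Re}M_+^{(1)}=0$ a.e. there. But then $M_+=iq$ with $q>0$, and (3) gives $\operatorname{Re}M_+^{(1)}=b_1-t$, which vanishes at one point only. So the exceptional set is null, and $\operatorname{Im}M_\pm=y/2>0$.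

**(c) Reconstruction.** By (2), $a_0^2=\nu_+(\mathbb R)$, and $\nu_+/a_0^2$ is the spectral measure of $(J_+,\delta_1)$. It determines $a_n,b_n$ for $n\ge1$ because all $a_n>0$. Likewise $M_-$ determines $b_0=\lim_{w\to\infty}(w-M_-)$, then $a_{-1}=\nu_-(\mathbb R)^{1/2}$, and then $J_-$. $\square$

The next lemma describes $M_\pm$ on a gap.

**Lemma 3.** Let all $a_n>0$ and let $G$ be a bounded open interval with $G\cap\sigma(J)=\emptyset$.

1. On $G$ the measure $\nu_++\nu_-$ is zero, or a single atom at some $\mu\in G$ of mass $\ge\operatorname{dist}(\mu,\mathbb R\setminus G)^2$. This atom belongs entirely to $\nu_+$ or entirely to $\nu_-$.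
2. $M_\pm$ extend meromorphically across $G$ with at most one simple pole in $G$, are real on $G$, and have derivative $>0$ off poles.
3. $M_+(x)\ne-M_-(x)$ in $\widehat{\mathbb R}=\mathbb R\cup\{\infty\}$ for all $x\in G$.

*Proof.* On $G$ the function $g_0=\int\frac{d\sigma_0}{s-x}$ is real analytic with $g_0'=\int\frac{d\sigma_0}{(s-x)^2}>0$, so it has at most one zero $\mu$ in $G$. By (2) the measure of $H=-1/g_0$ is $\nu_++\nu_-$. Off $\mu$, $H$ is real analytic on $G$. Near $\mu$, $H=\frac{1/g_0'(\mu)}{\mu-w}+(\text{analytic and real on }\mathbb R)$. So the measure on $G$ is zero or an atom at $\mu$ of mass $1/g_0'(\mu)$. Since $\sigma_0$ lives off $G$, $g_0'(\mu)\le\operatorname{dist}(\mu,\mathbb R\setminus G)^{-2}$, which gives the mass bound. If both $\nu_\pm(\{\mu\})>0$, then $M_+M_-$ has a double pole at $\mu$ and $H$ a simple one, so by (4) $g_1$ has a pole at $\mu\notin\sigma(J)$, which is impossible. This is item 1.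

Since $0\le\nu_\pm\le\nu_++\nu_-$, item 2 follows from (2): off poles, $M_+'=\int\frac{d\nu_+}{(s-x)^2}>0$ because $\nu_+\ne0$, and $M_-'\ge1$.

For item 3: by item 1, $M_+(x)$ and $M_-(x)$ are not both $\infty$. If exactly one is $\infty$, there is nothing to prove. If both are finite, $H(x)g_0(x)=-1$ shows $H(x)\ne0$. $\square$

Now fix the gaps $G_j=(l_j,r_j)$, put $\ell_j=\frac{r_j-l_j}2$ (so $\sum_j2\ell_j\le d-c$), choose $t_j\in G_j$, and write
$$t_j=\frac{l_j+r_j}2+e_j,\qquad \varepsilon_j=\frac{e_j}{\ell_j}\in(-1,1),\qquad\text{and assume}\qquad \sum_j\varepsilon_j^2<\infty .\tag{5}$$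
Midpoints, with all $\varepsilon_j=0$, always satisfy (5).

**Theorem 4.** Let $K\subset\mathbb R$ be compact with $|K|>0$, and let $t_j\in G_j$ satisfy (5). Then
$$\Theta:\mathcal R_0(K)\to\widehat{\mathbb R}^N,\qquad \Theta(J)=(M_+(t_j))_j,$$
is well defined and is a homeomorphism. Hence $\mathcal R_0(K)\cong\mathbb T^{N(K)}$ for every such $K$, and there is no compact $K\subset\mathbb R$ of positive Lebesgue measure for which $\mathcal R_0(K)$ is not homeomorphic to $\mathbb T^{N(K)}$.

The map is well defined by Lemma 2(a) and Lemma 3, since $\sigma(J)\subset K$ misses every gap. Before the proof, let us see why a value of $M_+$ is a better coordinate than the most obvious one.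

## 3. Zeros of the Green function: enough for one gap, not for infinitely many

For examples we need a way to manufacture members of $\mathcal R_0(K)$.

**Lemma 5.** Let $\nu_\pm$ be finite positive measures with compact infinite supports, $b_0\in\mathbb R$, and define $M_\pm$ as in (2) and $H=M_++M_-$. Suppose $M_+=-\overline{M_-}$ a.e. on $K$, and $1/H$ and $M_+M_-/H$ extend analytically across $\mathbb R\setminus K$ with real values there. Then some $J\in\mathcal R_0(K)$ has these functions as its $M_\pm$.

*Proof.* The normalized measure $\nu_+/\nu_+(\mathbb R)$ is the spectral measure of a bounded half-line Jacobi matrix $J_+$ with positive off-diagonal entries (orthogonal polynomials); do the same for $\nu_-$. Put $a_0=\nu_+(\mathbb R)^{1/2}$, $a_{-1}=\nu_-(\mathbb R)^{1/2}$ and assemble $J$ from $J_-,b_0,J_+$. By (1), (4) and (F4) the spectral measures of $\delta_0$ and $\delta_1$ give no mass to $\mathbb R\setminus K$. Since all $a_n>0$, each $\delta_n$ has the form $p(J)\delta_0+q(J)\delta_1$ with polynomials $p,q$.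 Hence $\sigma(J)\subset K$. By (3), used in both directions, $M_+^{(n)}=-\overline{M_-^{(n)}}$ a.e. on $K$ at every site. So $-1/g_n=M_+^{(n)}+M_-^{(n)}=2i\operatorname{Im}M_+^{(n)}$ is purely imaginary there. $\square$

**One gap, by hand.** Let $K=[-B,-A]\cup[A,B]$ with $0<A<B$, and let $D=\sqrt{(w^2-A^2)(w^2-B^2)}\sim w^2$, analytic off $K$. From $\mathbb C^+$ the boundary values of $D$ are $i|D|$ on $(A,B)$, $-|D|$ on $(-A,A)$ and $-i|D|$ on $(-B,-A)$. Let $J\in\mathcal R_0(K)$. On the gap $g_0$ is increasing, so there is $\mu\in[-A,A]$ with $g_0<0$ on $(-A,\mu)$ and $g_0>0$ on $(\mu,A)$. Now $\arg g_0$ is known a.e. and equals the boundary argument of $-(w-\mu)/D$. So, as in Proposition 1,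
$$H=-\frac1{g_0}=\frac{D(w)}{w-\mu}=w+\mu+O(1/w),\qquad b_0=-\mu .$$
On $K$ the boundary values of $H$ are continuous except possibly at $\mu=\pm A$, where $H=O(|w-\mu|^{-1/2})$ and there is no atom. So $\nu_++\nu_-$ is absolutely continuous on $K$, and by Lemma 2(b) $\nu_+$ and $\nu_-$ have equal densities there. In the gap there is at most an atom of mass $|D(\mu)|$ at $\mu$, and by Lemma 3 it belongs to $\nu_+$ (write $\sigma=1$) or to $\nu_-$ (write $\sigma=-1$). Hence
$$M_+(w)=\frac12\Big(\frac{D(w)}{w-\mu}-w-\mu+\sigma\frac{|D(\mu)|}{\mu-w}\Big).$$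
So $J$ is determined by $(\mu,\sigma)$, with $\sigma$ irrelevant if $\mu=\pm A$: two copies of $[-A,A]$ glued at their ends, a circle. Conversely every $(\mu,\sigma)$ occurs. The function $D/(w-\mu)$ is Herglotz, since its argument is bounded and harmonic with boundary values in $[0,\pi]$. Its only possible pole off $K$ is at $\mu$, it is shared by exactly one of $M_\pm$ when $|\mu|<A$, and $H$ has no zeros off $K$. So Lemma 5 applies.

Now take $t=0$ and $x=M_+(0)$. For $\mu\neq0$, since $D(0)=-AB$,
$$x=\frac{AB-\mu^2+\sigma\sqrt{(A^2-\mu^2)(B^2-\mu^2)}}{2\mu}.$$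
For $\mu=0$ we get $x=\infty$ if $\sigma=1$ and $x=0$ if $\sigma=-1$. Solving for the square root, squaring, and dividing by $\mu\ne0$ gives
$$f(\mu):=4x\mu^2+\big(4x^2+(B-A)^2\big)\mu-4xAB=0 .$$
For $x=0$ this has no root $\mu\neq0$. For $x\in\mathbb R\setminus\{0\}$ we have $f(A)=A(2x-(B-A))^2\ge0$ and $f(-A)=-A(2x+(B-A))^2\le0$. So there is a root in $[-A,A]$, and only one, because the product of the two roots is $-AB$ and $AB>A^2$. The root is nonzero, and then the formula for $x$ determines $\sigma$, unless $\mu=\pm A$. So $J\mapsto M_+(0)$ is a bijection onto $\widehat{\mathbb R}$, as Theorem 4 says.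

**What breaks with infinitely many gaps.** A sensible first plan is to use the data $(\mu_j,\sigma_j)_j$ always. The positions $\mu_j$ at which $g_0$ changes sign in the gaps do determine $\arg g_0$, hence $H$. But the step "$\nu_++\nu_-$ is absolutely continuous on $K$" can fail. Lemma 2(b) divides the absolutely continuous part into equal halves and the $\sigma_j$ assign the atoms in the gaps, but nothing assigns singular mass *on* $K$. Here is a set where this happens. For $k\ge0$ let
$$q_k=2^{-k},\quad p_k=(1-4^{-k-1})2^{-k},\qquad K=\{0\}\cup\bigcup_{k\ge0}\big([-q_k,-p_k]\cup[p_k,q_k]\big).$$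
As $p_k>q_{k+1}$, these intervals are disjoint. $K$ is compact with $|K|>0$, hull $[-1,1]$ and gaps $\pm(q_{k+1},p_k)$. Put
$$H(w)=\Big(w-\frac1w\Big)\prod_{k\ge0}\rho_k(w),\qquad\rho_k(w)=\sqrt{\frac{w^2-p_k^2}{w^2-q_k^2}},\quad\rho_k(\infty)=1 .$$
On $\mathbb C^+$ we have
$$\arg\rho_k=\tfrac12[\arg(w-p_k)-\arg(w-q_k)]+\tfrac12[\arg(w+p_k)-\arg(w+q_k)],$$
where the first term lies in $(-\frac\pi2,0)$ and the second in $(0,\frac\pi2)$. So $\operatorname{Re}\rho_k>0$ there and, by symmetry, on $\mathbb C^-$; and $\rho_k>0$ on $\mathbb R$ off $\pm[p_k,q_k]$. Hence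
$$|\rho_k-1|\le|\rho_k^2-1|=\frac{q_k^2-p_k^2}{|w^2-q_k^2|},$$
and the product converges locally uniformly off $K$, to a function without zeros off $K$ (the zeros $\pm1$ of $w-\frac1w$ lie in $K$). The boundary argument of $\rho_k$ is $-\frac\pi2$ on $(p_k,q_k)$ and $+\frac\pi2$ on $(-q_k,-p_k)$, while $w-\frac1w$ has argument $\pi$ on $(0,1)$ and $0$ on $(-1,0)$. So $H\in i(0,\infty)$ a.e. on $K$, $H<0$ on the gaps in $(0,1)$, and $H>0$ on those in $(-1,0)$. The finite partial products have bounded harmonic argument with boundary values in $[0,\pi]$, so they are Herglotz. So is their limit $H$, since $H(iy)\in i(0,\infty)$. From $H=w+O(1/w)$ and (F4), $H=w+\int\frac{d\nu(s)}{s-w}$ with a finite measure $\nu$ on $K$, and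
$$m:=\nu(\{0\})=\lim_{y\to0^+}(1+y^2)\prod_k\sqrt{\frac{y^2+p_k^2}{y^2+q_k^2}}\ \ge\ \prod_k\frac{p_k}{q_k}=\prod_k(1-4^{-k-1})>0 .$$
For $\theta\in[0,1]$ put $\nu_+=\theta m\delta_0+\frac12(\nu-m\delta_0)$ and $\nu_-=(1-\theta)m\delta_0+\frac12(\nu-m\delta_0)$. Then
$$M_\pm=\tfrac12(H\mp w)\mp\big(\theta-\tfrac12\big)\frac mw ,$$
so $M_+=-\overline{M_-}$ a.e. on $K$. Moreover $M_\pm$ and $1/H$ are analytic and real on $\mathbb R\setminus K$. By Lemma 5 every $\theta$ gives some $J_\theta\in\mathcal R_0(K)$ with the same $H$, hence the same $g_0$, whose zeros avoid all open gaps. The plan breaks exactly here: a whole segment of distinct matrices shares all data $(\mu_j,\sigma_j)$.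

The value of $M_+$ at a point $t$ of any gap is not blind in this way: for $J_\theta$ it contains the term $-(\theta-\frac12)m/t$. What has to be shown is that the values at one point of each gap always suffice.

## 4. The values $M_+(t_j)$ depend continuously on $J$

**Lemma 6.** Let $J_n\to J$ coefficientwise with $\sup_n\|J_n\|<\infty$, let all off-diagonal entries of the $J_n$ and of $J$ be positive, and let $G$ be a bounded open interval with $G\cap\sigma(J_n)=G\cap\sigma(J)=\emptyset$ for all $n$. Then $M_+^{J_n}(t)\to M_+^J(t)$ in $\widehat{\mathbb R}$ for each $t\in G$.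

*Proof.* **Weak convergence.** Let $\nu_+^n,\nu_+$ be the measures of $M_+^{J_n},M_+^J$. The moment $\int s^kd\nu_+^n$ is $a_0^2\langle\delta_1,J_+^k\delta_1\rangle$ for $J_n$, a polynomial in finitely many coefficients, so it converges to $\int s^kd\nu_+$. The supports lie in a common compact set and the masses are bounded, so by Weierstrass' theorem $\nu_+^n\to\nu_+$ weakly.

**A uniform lower bound for atoms near $t$.** By Lemma 3, $\nu_+$ has at most one atom in $G$ and nothing else there; the same holds for each $\nu_+^n$. Choose $I=[t-\varepsilon,t+\varepsilon]\subset G$ with $\nu_+(I\setminus\{t\})=0$. An atom of $\nu_+^n$ in $I$ has mass at least $\kappa:=\min_{s\in I}\operatorname{dist}(s,\mathbb R\setminus G)^2>0$.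

**Case $\nu_+(\{t\})=0$.** As $I$ is closed, $\limsup\nu_+^n(I)\le\nu_+(I)=0$. Masses in $I$ are $0$ or $\ge\kappa$, so $\nu_+^n(I)=0$ for large $n$. Let $\varphi$ be continuous and equal to $1/(s-t)$ off $I$. Then $M_+^{J_n}(t)=\int\varphi\,d\nu_+^n\to\int\varphi\,d\nu_+=M_+^J(t)$.

**Case $\nu_+(\{t\})>0$.** Then $M_+^J(t)=\infty$. For each $\delta\in(0,\varepsilon]$, $\liminf\nu_+^n((t-\delta,t+\delta))\ge\nu_+(\{t\})>0$. So for large $n$ there is an atom $\mu_n\in I$ of mass $\ge\kappa$, and $\mu_n\to t$. The rest of $\nu_+^n$ lies off $G$, hence off $I$, and contributes at most $\nu_+^n(\mathbb R)/\varepsilon=O(1)$. So $M_+^{J_n}(t)=\infty$ if $\mu_n=t$, and $|M_+^{J_n}(t)|\ge\kappa/|\mu_n-t|-O(1)$ otherwise. Hence $M_+^{J_n}(t)\to\infty$. $\square$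

For $J\in\mathcal R_0(K)$ we have $\|J\|\le\max(|c|,|d|)$ and $a_n>0$ for all $n$. So each coordinate of $\Theta$ is continuous on the metric space $\mathcal R_0(K)$, and $\Theta$ is continuous.

## 5. Two matrices with equal values: a quotient and its argument

In this section and the next, $J,\tilde J\in\mathcal R_0(K)$ satisfy $M_+(t_j)=\tilde M_+(t_j)$ in $\widehat{\mathbb R}$ for all $j$; the goal is $J=\tilde J$. Tildes mark quantities of $\tilde J$. Put
$$u=M_+-\tilde M_+,\quad v=M_--\tilde M_-,\quad H_1=M_++\tilde M_-,\quad H_2=\tilde M_++M_- .$$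
$H,\tilde H,H_1,H_2$ are Herglotz. Expanding the products, $H_1H_2-H\tilde H=M_+(M_--\tilde M_-)-\tilde M_+(M_--\tilde M_-)=uv$. So
$$W:=\frac{H_1H_2}{H\tilde H}=1+\frac{uv}{H\tilde H}.\tag{6}$$
We want $W\equiv1$. With infinitely many gaps there is no degree to count zeros against, so we look for a sign instead. Let
$$L=\log H_1+\log H_2-\log H-\log\tilde H\quad\text{on }\mathbb C^+,\qquad e^L=W .$$
$\operatorname{Im}L$ is bounded and harmonic, hence the Poisson integral of its boundary values, which we call $\pi\chi(t)$.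

**Proposition 7.** $|\chi|\le1$ a.e., and:

* $\chi=0$ and $W\ge1$ a.e. on $K$;
* $\chi\in\{0,1\}$ a.e. on $(d,\infty)$ and on each $(l_j,t_j)$;
* $\chi\in\{0,-1\}$ a.e. on $(-\infty,c)$ and on each $(t_j,r_j)$;
* near each $t_j$, $L$ extends analytically, and $L(t_j)=0$.

*Proof.* **On $K$.** This step uses the reflection relation. By Lemma 2(b), a.e. on $K$,
$$H=2i\operatorname{Im}M_+,\qquad\tilde H=2i\operatorname{Im}\tilde M_+,\qquad H_1=M_+-\overline{\tilde M_+},\qquad H_2=\tilde M_+-\overline{M_+}=-\overline{H_1}.$$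
So $\arg H=\arg\tilde H=\frac\pi2$ and $\arg H_1+\arg H_2=\pi$, that is, $\chi=0$. Moreover
$$W=\frac{|M_+-\overline{\tilde M_+}|^2}{4\operatorname{Im}M_+\operatorname{Im}\tilde M_+}=1+\frac{|M_+-\tilde M_+|^2}{4\operatorname{Im}M_+\operatorname{Im}\tilde M_+}\ge1 .$$

**Outside $[c,d]$.** Here all functions are real analytic, by (2). On $(d,\infty)$ the Green functions $g_0,\tilde g_0$ are negative, so $H,\tilde H>0$, and $H_1+H_2=H+\tilde H>0$. So at most one of $H_1,H_2$ is negative at any point. Each is strictly increasing, so it vanishes at most once. Hence $\chi\in\{0,1\}$ a.e. On $(-\infty,c)$ we have $H,\tilde H<0$ and $H_1+H_2<0$. So at least one of $H_1,H_2$ is negative, $\arg H=\arg\tilde H=\pi$, and $\chi\in\{0,-1\}$ a.e.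

**On a gap $G_j$: lifting to angles.** The purpose is to handle poles and zeros together. Parametrize $\widehat{\mathbb R}$ by $\tan\theta$, $\theta\in\mathbb R/\pi\mathbb Z$. By Lemma 3, $M_+=\tan\alpha$ and $\tilde M_+=\tan\tilde\alpha$ on $G_j$ with real-analytic lifts $\alpha,\tilde\alpha$ of positive derivative. (Off poles the derivative of $\alpha$ is $M_+'/(1+M_+^2)$; near a pole use $-1/M_+$, which has positive derivative there.) Likewise $-M_-=\tan\gamma$ and $-\tilde M_-=\tan\tilde\gamma$ with lifts of negative derivative. By Lemma 3(3), $\alpha-\gamma$ and $\tilde\alpha-\tilde\gamma$ avoid $\pi\mathbb Z$. Since $M_+(t_j)=\tilde M_+(t_j)$, we may choose the lifts with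
$$\alpha(t_j)=\tilde\alpha(t_j),\qquad 0<\alpha-\gamma<\pi,\qquad 0<\tilde\alpha-\tilde\gamma<\pi\quad\text{on }G_j .$$
From $\tan x-\tan y=\frac{\sin(x-y)}{\cos x\cos y}$ we get $H=\frac{\sin(\alpha-\gamma)}{\cos\alpha\cos\gamma}$ and similar formulas for $\tilde H,H_1,H_2$. All cosines cancel in $W$:
$$W=\frac{\sin(\alpha-\tilde\gamma)\,\sin(\tilde\alpha-\gamma)}{\sin(\alpha-\gamma)\,\sin(\tilde\alpha-\tilde\gamma)}\quad\text{on }G_j .$$
$W$ is meromorphic near $G_j$ and, by this formula, has no poles on $G_j$. So it is analytic in a neighborhood of $G_j$, real on $G_j$, and $W(t_j)=1$.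

**Zeros of $W$ in $G_j$.** Both $x=\alpha-\tilde\gamma$ and $y=\tilde\alpha-\gamma$ are strictly increasing with positive derivative, and both lie in $(0,\pi)$ at $t_j$. Also $x+y=(\alpha-\gamma)+(\tilde\alpha-\tilde\gamma)\in(0,2\pi)$. To the right of $t_j$ both are positive, so both are $<2\pi$, and zeros of $W$ occur only where $x$ or $y$ equals $\pi$. If both reached $\pi$, then by monotonicity $x+y\ge2\pi$ from some point on, which is impossible. So at most one of them reaches $\pi$, at most once, and with positive derivative. To the left of $t_j$ both are $<\pi$, hence both are $>-\pi$. Zeros occur only where one of them is $0$, and if both reached $0$, then $x+y\le0$ somewhere, which is impossible. So $W$ has at most one zero in $(t_j,r_j)$ and at most one in $(l_j,t_j)$, and each is simple.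

**How $\chi$ moves along $G_j$.** Let $x_0\in G_j$ with $W(x_0)\ne0$, let $\Delta$ be a disk about $x_0$ on which $W$ is analytic and zero-free, and let $\lambda$ be an analytic logarithm of $W$ on $\Delta$. On the connected set $\Delta\cap\mathbb C^+$, $L-\lambda$ is continuous with values in $2\pi i\mathbb Z$, hence constant. So $L$ extends analytically to $\Delta$. Since $W$ is real and nonzero on $\Delta\cap\mathbb R$, $\chi$ is integer-valued and constant there. At a simple zero $b$, write $W=(w-b)h$ with $h(b)\neq0$. In the same way $L=\log(w-b)+(\text{analytic})$, where the analytic term has constant imaginary part on $\mathbb R$ near $b$. As $\arg(w-b)$ goes from $\pi$ to $0$, $\chi$ drops by $1$ when $b$ is crossed from left to right.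

**The starting value at $t_j$.** Just to the right of $t_j$ all four sines are positive and no cosine vanishes. So $H,\tilde H,H_1,H_2$ are finite and have the signs of
$$\cos\alpha\cos\gamma,\quad\cos\tilde\alpha\cos\tilde\gamma,\quad\cos\alpha\cos\tilde\gamma,\quad\cos\tilde\alpha\cos\gamma$$
respectively. As $\alpha,\tilde\alpha$ are strictly increasing and agree at $t_j$, $\cos\alpha$ and $\cos\tilde\alpha$ have the same sign just to the right of $t_j$. So $\operatorname{sgn}H_1=\operatorname{sgn}\tilde H$ and $\operatorname{sgn}H_2=\operatorname{sgn}H$, and $\chi=0$ there. Since $W(t_j)\neq0$, $\chi$ is constant near $t_j$, so $\chi=0$ near $t_j$ on both sides. Moving right we meet at most one drop, so $\chi\in\{0,-1\}$ on $(t_j,r_j)$. Moving left we meet at most one rise, so $\chi\in\{0,1\}$ on $(l_j,t_j)$. Finally $L(t_j)$ is real and $e^{L(t_j)}=W(t_j)=1$, so $L(t_j)=0$.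

Together, $K$, the gaps and the two outer half-lines cover $\mathbb R$, so $|\chi|\le1$ a.e. $\square$

**Passing to a bounded function.** Since $|\chi|\le1$, and $\chi=0$ on $K$ with $|K|>0$, the Poisson integral gives $|\operatorname{Im}L|<\pi$ on $\mathbb C^+$. So $\operatorname{Re}e^{L/2}>0$, and
$$\Lambda:=\frac{e^{L/2}-1}{e^{L/2}+1}=\tanh(L/4)$$
is analytic on $\mathbb C^+$ with $|\Lambda|<1$. It inherits the signs of $L$, as follows.

* A.e. on $K$, $L=\ln W\ge0$, so $\Lambda\in[0,1]$. More generally $\Lambda$ is real wherever $\chi=0$.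
* Where $\chi=\pm1$, put $s=|W|^{1/2}$. Then $e^{L/2}=\pm is$ and $\Lambda=\frac{s^2-1\pm2is}{1+s^2}$, so $\pm\operatorname{Im}\Lambda\ge0$.
* $\Lambda$ extends analytically near each $t_j$, and $\Lambda(t_j)=0$.
* As $|w|\to\infty$ in $\mathbb C^+$, (2) gives $u=O(1/|w|)$, $v=O(1)$ and $H\tilde H\sim w^2$, so $W=1+O(|w|^{-3})$ by (6). Since $|\operatorname{Im}L|<\pi$, $L$ is the principal logarithm of $W$, and therefore $\Lambda=O(|w|^{-3})$.

The function $L$ itself has the same signs, but $\operatorname{Re}L=\ln|W|$ tends to $-\infty$ at zeros of $W$. In the next section we need a lower bound for a real part on the gaps, and $\operatorname{Re}\Lambda\ge-1$ supplies it.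

## 6. A comparison function that makes every sign positive

We look for a function $E$ on $\mathbb C^+$ such that $\operatorname{Im}(E\Lambda)\ge0$ on the boundary. The table of signs prescribes $E$. It should be positive imaginary on $K$, where $\Lambda\ge0$, and real on the gaps, positive on $(l_j,t_j)$ and negative on $(t_j,r_j)$. A change from positive to negative at $t_j$ by a simple pole is affordable, because $\Lambda(t_j)=0$.

**Step 1: the finite products.** For finite $n\le N$ let
$$E_n(w)=\sqrt{(w-c)(w-d)}\prod_{j\le n}s_j(w),\qquad s_j(w)=\frac{\sqrt{(w-l_j)(w-r_j)}}{w-t_j},$$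
with roots $\sim w$ at $\infty$, analytic off $[c,d]$ and $[l_j,r_j]$ respectively. For real $x\notin[l_j,r_j]$, root and denominator have the same sign, so $s_j(x)>0$. On $(l_j,r_j)$ the root has boundary value $i|\cdot|$ from $\mathbb C^+$, so $s_j=i|s_j|\operatorname{sgn}(x-t_j)$. Likewise $\sqrt{(x-c)(x-d)}$ is $i|\cdot|$ on $(c,d)$, positive on $(d,\infty)$ and negative on $(-\infty,c)$. Therefore, from $\mathbb C^+$:

* on $[c,d]\setminus\bigcup_{j\le n}G_j$, $E_n=i|E_n|$;
* on $G_j$ with $j\le n$, $E_n$ is real, $>0$ on $(l_j,t_j)$ and $<0$ on $(t_j,r_j)$;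
* $E_n>0$ on $(d,\infty)$ and $E_n<0$ on $(-\infty,c)$.

**Step 2: a bound uniform in $n$.** This is where (5) enters. Put $y=x-\frac{l_j+r_j}2$ with $|y|\ge\ell_j$. The identity
$$\ell_j^2(y-e_j)^2-(\ell_j^2-e_j^2)(y^2-\ell_j^2)=(e_jy-\ell_j^2)^2\ge0$$
(expand both sides) gives $|s_j(x)|^2=\frac{y^2-\ell_j^2}{(y-e_j)^2}\le\frac1{1-\varepsilon_j^2}$. Since $\sqrt{(x-c)(d-x)}\le\frac{d-c}2$ on $[c,d]$,
$$|E_n|\le R:=\frac{d-c}2\prod_j(1-\varepsilon_j^2)^{-1/2}<\infty\quad\text{on }[c,d]\setminus\bigcup_{j\le n}G_j,\ \text{for every }n.\tag{7}$$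

**Step 3: convergence as $n\to\infty$, if $N=\infty$.** On $\mathbb C^+$,
$$\arg s_j=\tfrac12\big[\arg(w-l_j)-\arg(w-t_j)\big]+\tfrac12\big[\arg(w-r_j)-\arg(w-t_j)\big].$$
Since $0<\arg(w-l_j)<\arg(w-t_j)<\arg(w-r_j)<\pi$, the first term is in $(-\frac\pi2,0)$ and the second in $(0,\frac\pi2)$. So $\operatorname{Re}s_j>0$, $|s_j+1|>1$ and $|s_j-1|\le|s_j^2-1|$. With $\zeta=w-\frac{l_j+r_j}2$ we have $\zeta-e_j=w-t_j$ and
$$s_j^2-1=\frac{\zeta^2-\ell_j^2-(\zeta-e_j)^2}{(\zeta-e_j)^2}=\frac{2e_j\zeta-e_j^2-\ell_j^2}{(w-t_j)^2}.$$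
Let $B_0=\max(|c|,|d|)$. As $|e_j|<\ell_j\le\frac{d-c}2$, the numerator is at most $2\ell_j(|w|+B_0+d-c)$ in modulus. The denominator is at least $(\operatorname{Im}w)^2$, and at least $|w|^2/4$ if $|w|\ge R_0:=2B_0+1$. So $|s_j-1|\le C\ell_j$ with $C$ independent of $j$, uniformly on compact subsets of $\mathbb C^+$ and on $\{w\in\mathbb C^+:|w|\ge R_0\}$. As $\sum_j\ell_j<\infty$, $E_n\to E$ locally uniformly on $\mathbb C^+$, where $E$ has no zeros, because no $s_j$ does. Also $|E_n(w)|\le C'|w|$ for $|w|\ge R_0$ with $C'$ independent of $n$. If $N<\infty$, put $E=E_N$, which also has no zeros on $\mathbb C^+$ and satisfies such a bound.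

**Step 4: $\operatorname{Im}(E\Lambda)\ge0$.** Let $F_n=E_n\Lambda$. It is bounded on $\mathbb C^+$: near a real point other than $t_1,\dots,t_n$, $E_n$ is bounded and $|\Lambda|<1$; near $t_j$ with $j\le n$, the simple pole of $E_n$ is canceled by $\Lambda(t_j)=0$; and at $\infty$, $F_n=O(|w|)\,O(|w|^{-3})=O(|w|^{-2})$. So $\operatorname{Im}F_n$ is the Poisson integral of its boundary values. By Step 1 and Section 5 these are, a.e.:

* on $K$: $|E_n|\Lambda\ge0$;
* on $G_j$, $j\le n$: $E_n\operatorname{Im}\Lambda\ge0$, since both factors are $\ge0$ on $(l_j,t_j)$ and both are $\le0$ on $(t_j,r_j)$;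
* on $(d,\infty)$ and $(-\infty,c)$: $E_n\operatorname{Im}\Lambda\ge0$, since both factors are $\ge0$, respectively both $\le0$;
* on $G_j$, $j>n$, where $E_n=i|E_n|$ and $\Lambda$ need not be real: $|E_n|\operatorname{Re}\Lambda\ge-R$, by (7).

Since the Poisson kernel is at most $1/(\pi\operatorname{Im}w)$,
$$\operatorname{Im}F_n(w)\ge-\frac R{\pi\operatorname{Im}w}\sum_{j>n}|G_j| .$$
Let $n\to\infty$ (or take $n=N$ if $N<\infty$). The tail of the convergent series $\sum_j|G_j|$ tends to $0$, so $F:=E\Lambda$ satisfies $\operatorname{Im}F\ge0$ on $\mathbb C^+$. By the uniform bound in Step 3, $F=O(|w|^{-2})$ at $\infty$.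

**Step 5: such an $F$ vanishes.** A nonnegative harmonic function on $\mathbb C^+$ has the form in (F4): $\operatorname{Im}F(iy)=\beta y+\frac1\pi\int\frac y{t^2+y^2}d\rho(t)$ with $\beta\ge0$, $\rho\ge0$. For every $T$,
$$\liminf_{y\to\infty}\,y\operatorname{Im}F(iy)\ \ge\ \lim_{y\to\infty}\frac1\pi\int_{[-T,T]}\frac{y^2}{t^2+y^2}\,d\rho(t)=\frac1\pi\rho([-T,T]),$$
and the left side is $\infty$ if $\beta>0$. But $y\operatorname{Im}F(iy)\to0$. So $\beta=0$, $\rho=0$, $\operatorname{Im}F\equiv0$, $F$ is constant, and $F\equiv0$ by its decay.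

**Step 6: $J=\tilde J$.** As $E$ has no zeros on $\mathbb C^+$, $\Lambda\equiv0$. So $e^{L/2}\equiv1$, $W\equiv1$, and $uv\equiv0$ by (6). Hence $u\equiv0$ or $v\equiv0$. By Lemma 2(b) for $J$ and $\tilde J$, $u=-\overline v$ a.e. on $K$. So both $u$ and $v$ vanish a.e. on $K$, and $u\equiv v\equiv0$ by (F2), as $|K|>0$. By Lemma 2(c), $J=\tilde J$. Thus $\Theta$ is injective. Since it is continuous, $\mathcal R_0(K)$ is compact and $\widehat{\mathbb R}^N$ is Hausdorff, $\Theta$ is a homeomorphism onto its image.

## 7. Every value is attained: invariance of domain, then filling in small gaps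

**Finitely many gaps.** Here $K$ is a disjoint union of $N+1$ compact intervals, some possibly points, so by (i) $\mathcal R_0(K)\cong\mathbb T^N$. If $N=0$, both spaces are points. If $N\ge1$, $\Theta$ is a continuous injection between the $N$-dimensional topological manifolds $\mathcal R_0(K)$ and $\widehat{\mathbb R}^N$. By invariance of domain, applied in charts, it is an open map. Its image is open, compact and nonempty, and $\widehat{\mathbb R}^N$ is connected, so $\Theta$ is onto.

**Infinitely many gaps: the approximating matrices.** The idea is to fill in all gaps but the first $n$. Let $K_n=[c,d]\setminus\bigcup_{j\le n}G_j$. This is a disjoint union of $n+1$ compact intervals, possibly points. Its hull is $[c,d]$, its gaps are exactly $G_1,\dots,G_n$, it contains $K$ (so $|K_n|>0$), and $\bigcap_nK_n=K$. Given $(x_j)\in\widehat{\mathbb R}^\infty$, the finite case gives $J_n\in\mathcal R_0(K_n)$ with $M_+^{J_n}(t_j)=x_j$ for $j\le n$. As $\|J_n\|\le\max(|c|,|d|)$, along a subsequence the coefficients converge to those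 of a Jacobi matrix $J$, and then $J_n\to J$ strongly. From now on $n$ runs through this subsequence. We show that $J\in\mathcal R_0(K)$ and $\Theta(J)=(x_j)$.

**The spectrum of the limit.** Let $x\notin K$. There is an open interval $I\ni x$ with $I\cap K_n=\emptyset$ for all large $n$: take $I=G_j$ if $x\in G_j$, and $I$ disjoint from $[c,d]$ if $x\notin[c,d]$. For $\varphi\in C_c(I)$ we have $\varphi(J_n)=0$ for large $n$. Approximating $\varphi$ by polynomials, uniformly on a compact interval containing all the spectra, gives $\varphi(J)=\text{s-lim}\,\varphi(J_n)=0$. So $x\notin\sigma(J)$, and $\sigma(J)\subset K$.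

**The limit is reflectionless on $K$.** Fix a site $m$. By strong resolvent convergence $g_m^{J_n}\to g_m^J$ on $\mathbb C^+$, so $\arg g_m^{J_n}\to\arg g_m^J$ pointwise there. Let $f_n,f\in L^\infty(\mathbb R)$, with values in $[0,\pi]$, be the boundary functions of these bounded harmonic functions. Then the Poisson integrals of $f_n$ converge to that of $f$ at every point of $\mathbb C^+$. Linear combinations of Poisson kernels are dense in $L^1(\mathbb R)$, because an $h\in L^\infty$ with vanishing Poisson integral is $0$ a.e. As $(f_n)$ is bounded in $L^\infty$, $f_n\to f$ weak-$*$. Since $J_n\in\mathcal R(K_n)$ and $K\subset K_n$, $f_n=\frac\pi2$ a.e. on $K$. So $\int_Af\,dt=\frac\pi2|A|$ for all Borel $A\subset K$, hence $f=\frac\pi2$ a.e. on $K$, that is, $\operatorname{Re}g_m^J=0$ a.e. on $K$.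

**The values of the limit.** By Lemma 2(a), applied to $J_n\in\mathcal R_0(K_n)$ and to $J\in\mathcal R_0(K)$, all off-diagonal entries are positive. For $n\ge j$, $G_j\cap\sigma(J_n)=\emptyset=G_j\cap\sigma(J)$. So Lemma 6 with $G=G_j$ gives $M_+^J(t_j)=\lim M_+^{J_n}(t_j)=x_j$.

So $\Theta$ is onto, and hence a homeomorphism $\mathcal R_0(K)\to\widehat{\mathbb R}^N\cong\mathbb T^{N(K)}$. This proves Theorem 4. $\blacksquare$
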